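\title{Finite good colorings for color schemes with a flexible color}

\begin{abstract}
A color scheme prescribes which colored triangles may occur in an edge-coloring of a complete graph. A coloring is good if it uses every color, only allowed triangles occur, and every allowed triangle occurs over every edge of the right color. A color is flexible if every triangle containing it is allowed. We prove that a symmetric color scheme with a flexible color has a good coloring of $K_n$ for every $n$ beyond an explicit bound that depends only on the number of colors. This confirms the conjecture that such a scheme has a finite good coloring. We also prove the analogue for colors with a converse operation. The coloring joins many copies of a colored cube to new vertices by random labelings, each pulled back from one fixed labeling of a vector space.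
\end{abstract}

\section{Introduction}

Let $L$ be a finite nonempty set of \emph{colors}. A \emph{color scheme} is a set $\mathcal M\subseteq L^3$, whose elements are the allowed triangles. It is \emph{symmetric} if it is closed under permuting the three coordinates. Let $n\in\{1,2,\dots\}\cup\{\omega\}$, where $K_\omega$ is the countably infinite complete graph. An edge-coloring $c\colon E(K_n)\to L$ is \emph{good} for a symmetric scheme $\mathcal M$ if
\begin{enumerate}
\item[(i)] $(c(xy),c(yz),c(xz))\in\mathcal M$ for all distinct vertices $x,y,z$;
\item[(ii)] for every edge $xy$ and every $(a,b,d)\in\mathcal M$ with $c(xy)=a$ there is a vertex $z\ne x,y$ with $c(yz)=b$ and $c(xz)=d$;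
\item[(iii)] every color of $L$ is used.
\end{enumerate}
The \emph{spectrum} $\operatorname{Sp}(L,\mathcal M)\subseteq\{1,2,\dots,\omega\}$ is the set of all $n$ for which $K_n$ has a good coloring. In the situation of (ii) we call $(x,y,b,d)$ a \emph{requirement} and $z$ a \emph{witness} for it.

Conditions (i) and (ii) pull in opposite directions: (ii) asks for new vertices, and each new vertex creates triangles that (i) must allow. The tension can leave very little room.

\begin{example}\label{ex:four}
Let $L=\{a,b\}$ and let $\mathcal M$ consist of the three permutations of $(a,b,b)$. In a good coloring two $a$-edges cannot share a vertex, so the $a$-edges form a matching. Five vertices would contain three that are pairwise unmatched, hence a triangle colored $b,b,b$; so $n\le4$. A $b$-edge $xy$ exists by (iii), and (ii) asks for $a$-edges at $x$ and at $y$; so $n\ge 4$. In $K_4$, color a perfect matching $a$ and the other four edges $b$. Every triangle contains exactly one $a$-edge, the witnesses over a $b$-edge are the partners of its ends, and either remaining vertex is a witness over an $a$-edge. Hence $\operatorname{Sp}(L,\mathcal M)=\{4\}$.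
\end{example}

A color $f\in L$ is \emph{flexible} if every triple in $L^3$ that has $f$ as a coordinate belongs to $\mathcal M$. By a result of Comer quoted in \cite{problem}, a symmetric scheme with a flexible color has $\omega$ in its spectrum. It is instructive to see how flexibility resolves the tension on an infinite vertex set. Start with $2|L|$ vertices, give the edges of a perfect matching the $|L|$ different colors, and color all other edges $f$; every triangle then has an $f$-edge. To meet a requirement $(x,y,b,d)$, add a vertex $z$ with $c(yz)=b$, $c(xz)=d$ and $c(wz)=f$ for all other vertices $w$. The triangle $xyz$ is allowed by the definition of a requirement, and every other new triangle has an $f$-edge. If the requirements are kept in a queue, each is met after finitely many steps, and the union of the colorings is a good coloring of $K_\omega$.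

This process never closes up, since each new vertex brings new requirements. In a finite good coloring the vertices must serve as witnesses for one another. Conjecture 2.2 of \cite{problem} states that this is always possible: if a symmetric scheme $\mathcal M\subseteq L^3$ has a flexible color, then $\operatorname{Sp}(L,\mathcal M)$ contains a finite number. We prove the conjecture in the following form.

\begin{theorem}\label{thm:sym}
Let $\mathcal M\subseteq L^3$ be a symmetric color scheme with a flexible color, and let $\ell=|L|-1$. If $\ell=0$, then $\operatorname{Sp}(L,\mathcal M)=\{3,4,5,\dots\}\cup\{\omega\}$. If $\ell\ge1$, put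
\[
Q=2^{4\ell(1+\ell+\ell 2^{4\ell})}.
\]
Then $n\in\operatorname{Sp}(L,\mathcal M)$ for every integer $n\ge Q^4$, and $\omega\in\operatorname{Sp}(L,\mathcal M)$. In particular $\operatorname{Sp}(L,\mathcal M)$ contains a finite number, and it is cofinite in $\{1,2,\dots,\omega\}$.
\end{theorem}

The method also applies when an edge may look different from its two ends. Let $L$ carry an involution $a\mapsto\breve a$, called the \emph{converse}. A \emph{coloring} of $K_n$ is now a map $c$ from ordered pairs of distinct vertices to $L$ with $c(y,x)=\breve a$ whenever $c(x,y)=a$. A \emph{scheme with converses} is a set $\mathcal M\subseteq L^3$ closed under the two maps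
\begin{equation}\label{eq:rules}
(a,b,d)\mapsto(\breve a,d,b),\qquad (a,b,d)\mapsto(d,\breve b,a).
\end{equation}
These maps describe how the triple $(c(x,y),c(y,z),c(x,z))$ changes when $x$ and $y$, respectively $y$ and $z$, are exchanged. The two exchanges generate all permutations of three vertices, so whether this triple lies in $\mathcal M$ depends only on the set $\{x,y,z\}$. Good colorings are defined by (i)--(iii) with $c(xy)$, $c(yz)$, $c(xz)$ read as $c(x,y)$, $c(y,z)$, $c(x,z)$, and flexible colors are defined as before. If the converse is the identity, the maps \eqref{eq:rules} are two transpositions of coordinates, and we recover symmetric schemes and their good colorings.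

\begin{theorem}\label{thm:conv}
Let $\mathcal M\subseteq L^3$ be a scheme with converses that has a flexible color $f$, possibly with $f\neq\breve f$. Then $K_n$ has a good coloring for every sufficiently large finite $n$.
\end{theorem}

Without a flexible color, a good coloring of $K_\omega$ need not have a finite counterpart.

\begin{example}\label{ex:order}
Let $L=\{a,\breve a\}$ with $a\ne\breve a$, and let $\mathcal M=L^3\setminus\{(a,a,\breve a),(\breve a,\breve a,a)\}$; both maps \eqref{eq:rules} exchange the two excluded triples. Write $x<y$ for $c(x,y)=a$. Condition (i) says that $<$ is a linear order. For $x<y$, condition (ii) asks for points above $y$, between $x$ and $y$, and below $x$. The order of the rationals is a good coloring of $K_\omega$, and no finite order is good.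
\end{example}

We prove both theorems together, in the language of converses. A reader interested only in Theorem~\ref{thm:sym} may erase every breve. Two consequences of \eqref{eq:rules} are used throughout.

First, if $f$ is flexible, then so is $\breve f$. The first map sends $(f,d,b)$ to $(\breve f,b,d)$; the second sends $(d,f,a)$ to $(a,\breve f,d)$ and $(\breve f,\breve b,a)$ to $(a,b,\breve f)$.

Second, $(x,y,b,d)$ is a requirement if and only if $(y,x,d,b)$ is one, by the first map, which is an involution; and the two have the same witnesses. So for each pair of vertices it suffices to verify (ii) in one order.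

Section~\ref{sec:two} explains, for two colors, why the obvious random colorings fail and what must be added. Section~\ref{sec:blocks} isolates a finite object, a \emph{block}, and shows that a random assembly of copies of a block is a good coloring. Sections~\ref{sec:template} and~\ref{sec:cube} construct a block for every scheme, and Section~\ref{sec:proofs} completes the proofs.

\section{Random colorings and two colors}\label{sec:two}

When every triangle is allowed, a random coloring is good. Here and below we use the union bound (if the probabilities of finitely many events sum to less than $1$, some outcome avoids all of them) and the inequality $1-\xi\le\exp(-\xi)$.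

\begin{lemma}\label{lem:full}
If $\mathcal M=L^3$, then $K_n$ has a good coloring for every sufficiently large finite $n$.
\end{lemma}

\begin{proof}
On the vertex set $\{1,\dots,n\}$ choose the colors $c(x,y)$ for $x<y$ independently and uniformly in $L$. Then $c(y,x)$ is uniform as well, since the converse is a bijection. Condition (i) is empty. For a given $(x,y,b,d)$, each of the other $n-2$ vertices is a witness with probability $|L|^{-2}$, independently. So (ii) fails with probability at most $n^2|L|^2(1-|L|^{-2})^{n-2}$, which tends to $0$. Finally (ii) implies (iii) when $n\geq2$, because every color $b$ occurs in a requirement.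
\end{proof}

The smallest scheme with a flexible color and a forbidden triangle is the symmetric scheme
\[
L=\{a,f\},\qquad \mathcal M_0=L^3\setminus\{(a,a,a)\}.
\]
Let $G$ be the graph of $a$-edges. The coloring is good when $G$ is triangle-free and has both edges and non-edges, and every pair $x,y$ has a third vertex adjacent to $x$ only, one adjacent to $y$ only, one adjacent to neither, and, if $x$ and $y$ are not adjacent, one adjacent to both. The Petersen graph, whose vertices are the $2$-subsets $ij$ of $\{1,\dots,5\}$ and whose edges are the disjoint pairs, is an example. It is triangle-free because three pairwise disjoint $2$-sets need six points. Up to a permutation of $\{1,\dots,5\}$ there is one edge, $\{12,34\}$, with witnesses $35,15,13$, and one non-edge, $\{12,13\}$, with witnesses $34,24,14,45$. We want a construction that does not depend on such a coincidence.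

\emph{Independent colors fail.} If each edge is colored $a$ independently with probability $\rho$, the number of common neighbors of $x$ and $y$ in $G$ has the binomial distribution with parameters $n-2$ and $\rho^2$, whatever the color of $xy$. A good coloring needs this number to be zero for adjacent pairs and positive for the others.

\emph{A bipartite coloring nearly works.} Split the vertices into $V_0$ and $V_1$, color $f$ inside each part, and color the edges between the parts at random. Every triangle has two vertices in one part, hence an $f$-edge, so (i) holds. For a pair inside one part, the vertices of the other part are independent candidates for a witness, as in Lemma~\ref{lem:full}. The failure is at the \emph{mixed} pairs $x\in V_0$, $y\in V_1$: every third vertex is joined by $f$ to $x$ or to $y$, so a non-adjacent mixed pair has no common neighbor.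

\emph{The repair.} We put some $a$-edges inside $V_0$. The neighborhood $I_y\subseteq V_0$ of a vertex $y\in V_1$ must now be an independent set, and every $x\in V_0\setminus I_y$ must have a neighbor in $I_y$. These conditions must hold for all $x$ and $y$, and we arrange that they hold with certainty. Let $V_0$ be a union of many copies of one fixed triangle-free graph $H$, fix a list of independent sets of $H$ that already have the second property, and let each $y$ choose one set from the list for each copy, independently. Randomness then has to serve only the pairs inside $V_0$ and inside $V_1$. For these it is enough that the list is rich: every allowed pattern on two vertices of $H$ is realized by some member. The next section makes this precise for arbitrary schemes.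

\section{Blocks and their random assembly}\label{sec:blocks}

In Sections~\ref{sec:blocks}--\ref{sec:cube}, $\mathcal M\subseteq L^3$ is a scheme with converses, $f$ is a flexible color, and
\[
N=L\setminus\{f,\breve f\}
\]
is assumed to be nonempty. The set $N$ is closed under the converse, so it makes sense to call an edge an \emph{$N$-edge} if its color lies in $N$. Since $f$ and $\breve f$ are flexible, condition (i) has to be checked only for triangles all of whose edges are $N$-edges.

\begin{definition}\label{def:block}
A \emph{block} is a triple $(H,\kappa,\Phi)$, where $H$ is a finite set, $\kappa$ is a coloring of the complete graph on $H$, and $\Phi$ is a nonempty set of maps $H\to L$, called \emph{labelings}, such that the following hold.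
\begin{enumerate}
\item[(B1)] The $N$-edges of $\kappa$ contain no triangle.
\item[(B2)] If $\varphi\in\Phi$ and $\kappa(u,u')=a\in N$, then $(a,\varphi(u'),\varphi(u))\in\mathcal M$.
\item[(B3)] If $\varphi\in\Phi$, $u\in H$, $a\in N$, $b\in L$ and $(a,b,\varphi(u))\in\mathcal M$, then there is $u'\ne u$ with $\kappa(u,u')=a$ and $\varphi(u')=b$.
\item[(B4)] Every $\varphi\in\Phi$ maps $H$ onto $L$.
\item[(B5)] If $u\neq u'$ and $(\kappa(u,u'),b,d)\in\mathcal M$, then some $\varphi\in\Phi$ has $\varphi(u')=b$ and $\varphi(u)=d$.
\end{enumerate}
\end{definition}

A labeling records the colors $\varphi(u)=c(u,y)$ from the points of $H$ to one outside vertex $y$. Properties (B1) and (B2) will give condition (i); we call a labeling with (B2) \emph{consistent}. Property (B3), \emph{saturation}, and (B4) provide the witnesses for mixed pairs, and (B5) is the richness of the list. One consequence is needed below: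
\begin{equation}\label{eq:point}
\text{for all } u\in H \text{ and } d\in L \text{ some }\varphi\in\Phi\text{ has }\varphi(u)=d.
\end{equation}
Indeed $|H|\ge|L|\ge2$ by (B4), so we may pick $u'\neq u$ and apply (B5) with $b=f$.

\begin{example}\label{ex:petersen}
For the scheme $\mathcal M_0$ of Section~\ref{sec:two}, let $H$ be the vertex set of the Petersen graph, with $\kappa(u,u')=a$ if $u\cap u'=\emptyset$ and $\kappa(u,u')=f$ otherwise. For $i=1,\dots,5$ let $\varphi_i(u)=a$ if $i\in u$ and $\varphi_i(u)=f$ if $i\notin u$, and let $\Phi=\{\varphi_1,\dots,\varphi_5\}$. We have seen (B1). Disjoint sets do not both contain $i$, which is (B2). For (B3), the neighbors of $u$ are the three $2$-subsets of the complement of $u$. If $i\in u$, only $b=f$ is demanded, and all three neighbors have label $f$. If $i\notin u$, both labels are demanded, and two of the neighbors contain $i$ while one does not. Each $\varphi_i$ takes the value $a$ four times and $f$ six times, which is (B4). For (B5), if $u,u'$ are disjoint, the three allowed patterns come from $i\in u$, from $i\in u'$, and from the fifth point. If $u,u'$ meet, the four patterns come from $i$ in $u\cap u'$, in $u\setminus u'$, in $u'\setminus u$,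 and outside $u\cup u'$. So this is a block with $|H|=10$ and $|\Phi|=5$.
\end{example}

\begin{proposition}\label{prop:assembly}
Let $(H,\kappa,\Phi)$ be a block, $h=|H|$ and $q=|\Phi|$. Let $m\geq\max\{3,h\}$ be an integer with
\begin{equation}\label{eq:cond}
5\,|L|^2h^2m^2\exp(-m/q^2)<1 .
\end{equation}
Then $K_n$ has a good coloring whenever $m(h+1)\le n\le m(h+1)+h$. In particular, $K_n$ has a good coloring for every sufficiently large finite $n$.
\end{proposition}

\begin{proof}
Write $n=m(h+1)+r$ with $0\le r\le h$, and put $m'=m+r$, so that $m\le m'\le 2m$. The vertex set is the disjoint union of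
\[
V_0=\{1,\dots,m\}\times H\qquad\text{and}\qquad V_1=\{1,\dots,m'\},
\]
which has $mh+m+r=n$ elements. We call $\{j\}\times H$ the $j$th \emph{copy}. Choose a direction $j\to j'$ or $j'\to j$ for each pair of distinct indices in $\{1,\dots,m\}$, in such a way that $1\to2\to\dots\to m\to1$. This is possible because $m\ge3$, and it ensures that every $j$ has both an outgoing and an incoming arrow. (If $f=\breve f$, the directions play no role.) Choose labelings $\varphi_{j,y}\in\Phi$ for $1\le j\le m$ and $y\in V_1$ independently and uniformly. Define
\[
\begin{array}{ll}
c((j,u),(j,u'))=\kappa(u,u') & \text{for } u\ne u',\\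
c((j,u),(j',u'))=f & \text{for } j\to j',\\
c(y,y')=f & \text{for } y<y' \text{ in } V_1,\\
c((j,u),y)=\varphi_{j,y}(u) & \text{for } y\in V_1,
\end{array}
\]
and give the reversed pairs the converse colors. Condition (iii) holds by (B4).

\emph{Condition (i) holds for every choice of the labelings.} Consider a triangle of $N$-edges. It has at most one vertex in $V_1$, and its vertices in $V_0$ lie in one copy. By (B1) they are not all in $V_0$. So the triangle consists of $x=(j,u)$, $x'=(j,u')$ and $y\in V_1$ with $\kappa(u,u')=a\in N$, and
\[
(c(x,x'),c(x',y),c(x,y))=(a,\varphi_{j,y}(u'),\varphi_{j,y}(u))\in\mathcal M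
\]
by (B2).

\emph{Condition (ii) for mixed pairs holds for every choice of the labelings.} Let $(x,y,b,d)$ be a requirement with $x=(j,u)\in V_0$ and $y\in V_1$. We need a vertex $z$ with $c(x,z)=d$ and $c(z,y)=\breve b$. From $(\varphi_{j,y}(u),b,d)\in\mathcal M$ and the second map in \eqref{eq:rules} we get $(d,\breve b,\varphi_{j,y}(u))\in\mathcal M$. If $d\in N$, then (B3) gives $u'$ with $\kappa(u,u')=d$ and $\varphi_{j,y}(u')=\breve b$, and we take $z=(j,u')$. If $d\in\{f,\breve f\}$, choose $j'$ with $j\to j'$ when $d=f$ and with $j'\to j$ otherwise, so that all pairs from copy $j$ to copy $j'$ have color $d$. By (B4) there is $u'$ with $\varphi_{j',y}(u')=\breve b$, and we take $z=(j',u')$.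

It remains to treat pairs inside $V_0$ and pairs inside $V_1$. Their colors are not random, so the requirements on them form a fixed list.

\emph{Pairs in $V_0$.} Let $(x,x',b,d)$ be a requirement with $x=(j,u)$ and $x'=(j',u')$. A vertex $y\in V_1$ is a witness if $\varphi_{j',y}(u')=b$ and $\varphi_{j,y}(u)=d$. If $j=j'$, this has probability at least $q^{-1}$ by (B5). If $j\ne j'$, it has probability at least $q^{-2}$ by \eqref{eq:point} and the independence of $\varphi_{j,y}$ and $\varphi_{j',y}$. Different $y$ involve different labelings, so these events are independent, and no $y$ is a witness with probability at most $(1-q^{-2})^{m'}\leq\exp(-m/q^2)$. There are at most $|L|^2m^2h^2$ such requirements.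

\emph{Pairs in $V_1$.} Let $(y,y',b,d)$ be a requirement and fix $u_0\in H$. The vertex $(j,u_0)$ is a witness if $\varphi_{j,y'}(u_0)=\breve b$ and $\varphi_{j,y}(u_0)=\breve d$. By \eqref{eq:point} and independence this has probability at least $q^{-2}$, independently for different $j$. So the requirement has no witness with probability at most $\exp(-m/q^2)$. There are at most $|L|^2(m')^2\le4|L|^2m^2$ such requirements.

The failure probabilities sum to at most $|L|^2m^2(h^2+4)\exp(-m/q^2)$, which is less than $1$ by \eqref{eq:cond}. So some choice of the labelings gives a good coloring. For the last statement, take $m=\lfloor n/(h+1)\rfloor$; as $h$ and $q$ are fixed, \eqref{eq:cond} holds for all large $m$.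
\end{proof}

With Example~\ref{ex:petersen}, the proposition already shows that the spectrum of $\mathcal M_0$ contains all large integers. What remains is to find a block for every scheme.

\section{A saturated labeling of a vector space}\label{sec:template}

Properties (B2) and (B3) are local: they concern a point and its neighbors along $N$-edges. We first realize them on an auxiliary structure that is not yet a block, because its edges may form triangles and may carry several colors at once. These defects are removed in Section~\ref{sec:cube}.

The structure is a vector space $A$ with one labeling $\mu$. For each $a\in N$ there is a set $T_a\subseteq A$ of \emph{steps}, and $t$ is joined to $t+g$ in color $a$ for $g\in T_a$. We admit every step that is consistent with $\mu$. If almost all labels are $f$, then by flexibility almost all steps are admitted, which helps saturation. The other labels are placed on basis vectors. A difference of two basis vectors determines the two vectors, so whether such a step is admitted depends on a single pair of labels.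

Let $F=\mathbb F_p$ be the field with $p$ elements, where
\[
p=5,\qquad\text{or}\qquad p=2 \text{ and the converse is the identity.}
\]
The case $p=2$ gives the bound in Theorem~\ref{thm:sym}; there all signs may be ignored. The reason for $p=5$ appears in Remark~\ref{rem:five}. Let $L'=L\setminus\{f\}$ and $k=4|L'|\ge4$. Let $A=F^k$ with standard basis $Z$, partitioned into sets $Z_b$ $(b\in L')$ with $|Z_b|=4$. The \emph{support} of a vector is the set of basis vectors that occur in it with nonzero coefficient, and its \emph{weight} is the size of the support. Define $\mu\colon A\to L$ by
\[
\mu(t)=b\ \text{ if } t\in Z_b,\qquad \mu(t)=f\ \text{ if } t\notin Z .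
\]
The map $\mu$ is onto $L$, as $\mu(0)=f$. For $a\in N$ let
\begin{equation}\label{eq:T}
T_a=\{g\in A\setminus\{0\}:\ (a,\mu(t+g),\mu(t))\in\mathcal M\text{ for all }t\in A\}.
\end{equation}
Since $f$ is flexible, the condition in \eqref{eq:T} has to be checked only for those $t$ with $t\in Z$ and $t+g\in Z$.

\begin{lemma}\label{lem:template}
Let $a\in N$.
\begin{enumerate}
\item[(a)] $T_a$ contains every nonzero vector that is not a difference $z'-z$ of distinct $z,z'\in Z$. In particular $T_a$ contains all vectors of weight $1$, and $|A\setminus T_a|<|A|/2$.
\item[(b)] $T_{\breve a}=-T_a$.
\item[(c)] If $t\in A$, $b\in L$ and $(a,b,\mu(t))\in\mathcal M$, then there is $g\in T_a$ with $\mu(t+g)=b$.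
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $g\neq0$ is not such a difference, then no $t$ has $t,t+g\in Z$, so $g\in T_a$. A difference $z'-z$ has weight $2$, which gives the claim on weight $1$. For $p=2$, the vectors outside $T_a$ have weight $0$ or $2$; the vectors of even weight form exactly half of $A$, and they include vectors of weight $4$ because $k\geq4$. For $p=5$, using $k\le2^{k-1}$,
\[
|A\setminus T_a|\le 1+k(k-1)\le k^2\le4^{k-1}<5^k/2 .
\]

(b) Let $g\in T_a$ and $t\in A$. Applying \eqref{eq:T} at the point $t-g$ gives $(a,\mu(t),\mu(t-g))\in\mathcal M$, and the first map in \eqref{eq:rules} gives $(\breve a,\mu(t-g),\mu(t))\in\mathcal M$. So $-T_a\subseteq T_{\breve a}$. The same inclusion for $\breve a$ in place of $a$ gives equality.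

(c) \emph{Case $b=f$.} By (a), $|T_a|>p^k/2\ge2^{k-1}\ge k=|Z|$. So some $g\in T_a$ has $t+g\notin Z$.

\emph{Case $b\ne f$, $t\in Z$.} Choose $z\in Z_b\setminus\{t\}$ and put $g=z-t$, so that $\mu(t+g)=b$. To see that $g\in T_a$, let $t_1$ and $z_1=t_1+g$ both lie in $Z$. Then $z_1-t_1=z-t$, and comparing supports gives $\{t_1,z_1\}=\{t,z\}$. If $(t_1,z_1)=(t,z)$, the triple in \eqref{eq:T} is $(a,b,\mu(t))$, which lies in $\mathcal M$ by hypothesis. The other possibility $(t_1,z_1)=(z,t)$ means $g=-g$, so $p=2$. The triple is then $(a,\mu(t),b)$, which lies in $\mathcal M$ because for $p=2$ the scheme is symmetric.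

\emph{Case $b\neq f$, $t\notin Z$.} Call $z\in Z_b$ bad if $z-t\notin T_a$. Let $z$ be bad. Since $z-t\ne0$, part (a) gives distinct $z',z''\in Z$ with $z-t=z'-z''$, that is, $t=z+z''-z'$. Here $z\neq z'$, since otherwise $t=z''\in Z$. If $z\ne z''$, the coefficient of $z$ in $t$ is $1$. If $z=z''$, then $t=2z-z'$; this forces $p=5$, since for $p=2$ it says $t=z'\in Z$, and the coefficient of $z$ is $2\neq0$. In both cases $z$ lies in the support of $t$, and $t$ has weight at most $3$. Hence there are at most three bad vectors. As $|Z_b|=4$, some $z\in Z_b$ is not bad, and $g=z-t$ works.
\end{proof}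

\begin{example}\label{ex:template}
For $\mathcal M_0$ and $p=2$ we have $A=\mathbb F_2^4$, the four basis vectors $z_1,\dots,z_4$ have label $a$, and $T_a$ consists of the nine vectors of weight $1$, $3$ or $4$. The point $t=z_1+z_2+z_3$ has label $f$ and needs a neighbor with label $a$. The steps from $t$ to $z_1,z_2,z_3$ have weight $2$ and are excluded, and only the step $z_1+z_2+z_3+z_4$ to $z_4$ remains. With three basis vectors in place of four, part (c) of the lemma would fail at this $t$. The points $0$, $z_1$, $z_1+z_2+z_3+z_4$ differ pairwise by steps in $T_a$, so (B1) fails on $A$. With more colors there is a second defect: a vector of weight $1$ lies in every $T_a$, so the steps do not define a coloring.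
\end{example}

\section{Unfolding to a cube}\label{sec:cube}

Both defects come from relations among the steps: three steps may sum to zero, and one vector may be a step of two colors. We remove the relations by giving each step its own coordinate in a larger space $H$, and we pull $\mu$ back along a linear map $\theta\colon H\to A$ that sends coordinates to steps. The neighbors of $u$ in color $a$ are then mapped onto the neighbors of $\theta(u)$ in color $a$, so consistency and saturation survive. To obtain (B5) we use all such maps $\theta$ and all translates, and we keep two spare coordinates for each color.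

Let $R\subseteq N$ contain exactly one element of each set $\{a,\breve a\}$ with $a\in N$; thus $R=N$ if the converse is the identity. Let $S$ be a disjoint union of sets $S_a$ $(a\in R)$ with $|S_a|=p^k+1$, and let $H=F^S$ with standard basis $(e_s)_{s\in S}$. Fix a linear order $<$ on the set $H$. Define
\[
\kappa(u,u+e_s)=a,\qquad \kappa(u+e_s,u)=\breve a\qquad(u\in H,\ a\in R,\ s\in S_a),
\]
and for pairs $u<u'$ whose difference is not of the form $\pm e_s$ put $\kappa(u,u')=f$ and $\kappa(u',u)=\breve f$. This is well defined. A conflict could arise only if $u'-u=e_s$ and $u-u'=e_{s'}$, that is, $e_s=-e_{s'}$. This forces $s=s'$ and $p=2$, and then $a=\breve a$, so the two prescriptions agree. The $N$-edges are the pairs with difference $\pm e_s$. For $p=2$ they form the hypercube graph of dimension $|S|$.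

Call a linear map $\theta\colon H\to A$ \emph{admissible} if
\begin{equation}\label{eq:adm}
\{\theta(e_s):s\in S_a\}=T_a\qquad\text{for every }a\in R .
\end{equation}
Let $\Phi$ be the set of all maps $\varphi\colon H\to L$ of the form $\varphi(u)=\mu(\theta(u)+\gamma)$ with $\theta$ admissible and $\gamma\in A$. The size of $S_a$ is chosen for the following property.

\begin{lemma}\label{lem:spare}
Let $D\subseteq S$ with $|D|\le2$. One can choose vectors $\theta(e_s)$ for $s\in S\setminus D$ such that every choice of $\theta(e_s)\in T_a$ for $s\in D\cap S_a$ $(a\in R)$ defines an admissible map. In particular admissible maps exist.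
\end{lemma}

\begin{proof}
We have $1\le|T_a|\le p^k-1\le|S_a\setminus D|$, so for each $a\in R$ there is a surjection $s\mapsto\theta(e_s)$ from $S_a\setminus D$ onto $T_a$. Further values in $T_a$ do not change the set in \eqref{eq:adm}, and a linear map may be prescribed freely on a basis.
\end{proof}

\begin{proposition}\label{prop:block}
The triple $(H,\kappa,\Phi)$ is a block with $|H|=p^{|S|}$ and $|\Phi|\le p^{k(|S|+1)}$.
\end{proposition}

\begin{proof}
A labeling in $\Phi$ is determined by the $|S|+1$ vectors $\theta(e_s)$ and $\gamma$ of $A$, which gives the bound on $|\Phi|$. In (B2)--(B4) let $\varphi(u)=\mu(\theta(u)+\gamma)$, and for the given point $u$ write $t=\theta(u)+\gamma$.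

(B1) A triangle of $N$-edges gives a relation $\pm e_s\pm e_{s'}\pm e_{s''}=0$. The sum of the coordinates of the left side is $\pm1$ or $\pm3$, which is nonzero in $\mathbb F_2$ and in $\mathbb F_5$.

(B2) Let $\kappa(u,u')=a\in N$. Either $u'=u+e_s$ with $s\in S_a$, and then $\theta(u'-u)\in T_a$; or $u'=u-e_s$ with $s\in S_{\breve a}$, and then $\theta(u'-u)\in-T_{\breve a}=T_a$ by Lemma~\ref{lem:template}(b). With $g=\theta(u'-u)$ we have $\varphi(u')=\mu(t+g)$ and $\varphi(u)=\mu(t)$, so (B2) is the definition \eqref{eq:T} of $T_a$.

(B3) Lemma~\ref{lem:template}(c) gives $g\in T_a$ with $\mu(t+g)=b$. If $a\in R$, pick $s\in S_a$ with $\theta(e_s)=g$ by \eqref{eq:adm}, and put $u'=u+e_s$. If $a\notin R$, then $\breve a\in R$ and $-g\in T_{\breve a}$; pick $s\in S_{\breve a}$ with $\theta(e_s)=-g$, and put $u'=u-e_s$. In both cases $\kappa(u,u')=a$ and $\theta(u')+\gamma=t+g$.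

(B4) The set $R$ is nonempty and $Z\subseteq T_a$ for $a\in R$, so the image of $\theta$ contains a basis of $A$. Thus $u\mapsto\theta(u)+\gamma$ is onto $A$, and $\mu$ is onto $L$.

(B5) It suffices to find $t,t'\in A$ and an admissible $\theta$ with
\begin{equation}\label{eq:goal}
\mu(t)=d,\qquad\mu(t')=b,\qquad\theta(u'-u)=t'-t,
\end{equation}
because $\gamma=t-\theta(u)$ then gives $\varphi(u)=\mu(t)=d$ and $\varphi(u')=\mu(t')=b$. By the first map in \eqref{eq:rules}, the statement (B5) for $(u,u',b,d)$ is the same as for $(u',u,d,b)$, so we may replace $u'-u$ by its negative. The nonzero elements of $F$ are $1$ for $p=2$ and $\pm1,\pm2$ for $p=5$. This leaves three cases, and the hypothesis $(\kappa(u,u'),b,d)\in\mathcal M$ restricts $b$ and $d$ only in the first.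

\emph{Case 1: $u'-u=e_s$ with $s\in S_a$.} Here $(a,b,d)\in\mathcal M$. Pick $t$ with $\mu(t)=d$. Lemma~\ref{lem:template}(c) gives $g\in T_a$ with $\mu(t+g)=b$. Put $t'=t+g$, and take an admissible $\theta$ with $\theta(e_s)=g$ by Lemma~\ref{lem:spare}.

\emph{Case 2: $u'-u=\sum_s\delta_se_s$ has weight at least $2$.} Pick any $t,t'$ with $\mu(t)=d$ and $\mu(t')=b$. Pick $s_1\neq s_2$ with $\delta_{s_1},\delta_{s_2}\ne0$, say $s_i\in S_{a_i}$, and fix $\theta(e_s)$ for $s\notin\{s_1,s_2\}$ as in Lemma~\ref{lem:spare}. We need $g_1\in T_{a_1}$ and $g_2\in T_{a_2}$ with
\[
\delta_{s_1}g_1+\delta_{s_2}g_2=t'-t-\sum_{s\neq s_1,s_2}\delta_s\,\theta(e_s).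
\]
Solving for $g_2$ defines a bijection $g_1\mapsto g_2$ of $A$. By Lemma~\ref{lem:template}(a), fewer than $|A|/2$ vectors $g_1$ lie outside $T_{a_1}$, and fewer than $|A|/2$ have $g_2\notin T_{a_2}$. So some $g_1$ avoids both, and $\theta(e_{s_i})=g_i$ gives \eqref{eq:goal}.

\emph{Case 3: $p=5$ and $u'-u=2e_s$ with $s\in S_a$.} Only one coordinate is available, so we choose $t$ and $t'$ with care. Since $2\cdot3=1$ in $\mathbb F_5$, it suffices to have $\mu(t)=d$, $\mu(t')=b$ and $g=3(t'-t)\in T_a$; an admissible $\theta$ with $\theta(e_s)=g$ then satisfies $\theta(u'-u)=2g=t'-t$. If $b,d\neq f$, take distinct $t\in Z_d$ and $t'\in Z_b$. Then $g=3t'+2t$ has nonzero coefficients $3$ and $2$, while a difference of two basis vectors has nonzero coefficients $1$ and $4$. If exactly one of $b,d$ equals $f$, take $0$ for the corresponding vector and a basis vector with the right label for the other; then $g$ has weight $1$. If $b=d=f$, take $t=0$ and $t'=2z$ with $z\in Z$; then $g=6z=z$ has weight $1$. In each case $g\in T_a$ by Lemma~\ref{lem:template}(a).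
\end{proof}

\begin{remark}\label{rem:five}
The field $\mathbb F_2$ cannot be used when some $a\in R$ has $a\neq\breve a$: there $u=(u+e_s)+e_s$, so the pair $(u,u+e_s)$ would receive both colors $a$ and $\breve a$. The field $\mathbb F_3$ cannot be used because $u$, $u+e_s$, $u+2e_s$ would be a triangle of $N$-edges. The price of $\mathbb F_5$ is Case~3 above.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:sym}]
Let $f$ be a flexible color. If $\ell=0$, then $L=\{f\}$ and $\mathcal M=\{(f,f,f)\}$, and the only coloring is the constant one. It satisfies (i), it satisfies (iii) if and only if there is an edge, and then it satisfies (ii) if and only if there is a third vertex. So it is good exactly for $n\geq3$, including $n=\omega$.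

Let $\ell\ge1$. The converse is the identity, so $N=L'=R=L\setminus\{f\}$ has $\ell$ elements and we may take $p=2$. Then $k=4\ell$ and $|S|=\ell(2^{4\ell}+1)$. Proposition~\ref{prop:block} gives a block with
\[
h=2^{|S|},\qquad q\le2^{4\ell(|S|+1)}=2^{4\ell(1+\ell+\ell2^{4\ell})}=Q .
\]
We use three estimates. First, $h+1\le2^{|S|+1}\le Q$. Second, $Q\ge2^{4(1+1+16)}=2^{72}$. Third, $|L|^2=(\ell+1)^2\le4^\ell\le Q$. Together they give $5|L|^2h^2\le5Q^3\le Q^4$.

Let $n\ge Q^4$ and $m=\lfloor n/(h+1)\rfloor$. Since $n\geq Q^3(h+1)$, we have $m\ge Q^3\ge\max\{3,h\}$. The left side of \eqref{eq:cond} is at most $Q^4m^2\exp(-m/Q^2)$. The function $\xi\mapsto\xi^2\exp(-\xi/Q^2)$ has derivative $\xi(2-\xi/Q^2)\exp(-\xi/Q^2)$, so it decreases for $\xi>2Q^2$. Hence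
\[
Q^4m^2\exp(-m/Q^2)\le Q^4\cdot Q^6\exp(-Q)=Q^{10}\exp(-Q)<1,
\]
where the last step uses $\exp(Q)>Q^{11}/11!$ and $11!<16^{11}=2^{44}<Q$. By Proposition~\ref{prop:assembly}, $n\in\operatorname{Sp}(L,\mathcal M)$.

Finally $\omega\in\operatorname{Sp}(L,\mathcal M)$ by the result of Comer recalled in the introduction. This also follows from the fact, quoted in \cite{problem}, that a spectrum containing arbitrarily large integers contains $\omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conv}]
If $L=\{f,\breve f\}$, where possibly $f=\breve f$, then all colors are flexible, so $\mathcal M=L^3$ and Lemma~\ref{lem:full} applies. Otherwise $N\ne\emptyset$. Proposition~\ref{prop:block} with $p=5$ gives a block, and Proposition~\ref{prop:assembly} gives good colorings of $K_n$ for all sufficiently large $n$.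
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{https://lib.dr.iastate.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak referer=\&\allowbreak httpsredir=1\&\allowbreak article=2476\&\allowbreak context=etd}, Conjecture 2.2.

\end{thebibliography}
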